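
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\newtheorem*{example}{Example}

\title{Properly Edge-Colored Hamiltonian Cycles\\ in Edge-Colored Complete Regular Graphs}


\begin{abstract}
Color the edges of a complete graph with $c\ge 3$ colors so that every vertex is incident with exactly $d\ge1$ edges of each color. We prove that there is always a Hamiltonian cycle in which any two adjacent edges have different colors, which confirms a conjecture. The main tool is a degree condition for Hamiltonian cycles through a prescribed perfect matching: if $M$ is a perfect matching on $2m$ vertices and $B$ is a graph on the same vertices, containing no edge of $M$ and with minimum degree at least $m$, then some Hamiltonian cycle alternates between $M$ and $B$. We apply it to a large matching in fewer than half of the colors, with $B$ consisting of edges in the remaining colors. The argument also yields versions in which only one color class is regular.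
\end{abstract}

\section{The question and the answer}\label{sec:intro}

An edge-colored graph is \emph{regular} if all its monochromatic spanning subgraphs are regular of the same degree. A \emph{$c$-edge-colored complete regular graph} is therefore a complete graph $K_n$ whose edges are colored with $c$ colors so that every vertex is incident with exactly $d\ge 1$ edges of each color; in particular
\[
 n=cd+1 .
\]
A cycle or path is \emph{properly edge-colored}, or PC, if any two of its adjacent edges receive different colors. The following is posed in \cite{source}.

\begin{conjecture}[{\cite[Conjecture 2.4]{source}}]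
Any $c$-edge-colored complete regular graph, $c\ge 3$, has a properly edge-colored Hamiltonian cycle.
\end{conjecture}

Two simple cases show what to expect. If $d=1$, any two adjacent edges have different colors, and every Hamiltonian cycle is PC. If $c=2$, a PC cycle must alternate between the two colors and so has even length, while $n=2d+1$ is odd; no PC Hamiltonian cycle exists. With three colors this parity obstruction disappears. We prove that nothing else can go wrong.

We write $\chi(xy)$ for the color of the edge $xy$. For a set $T$ of colors let $G_T$ be the spanning subgraph of $K_n$ formed by the edges with color in $T$. In a complete regular graph, if $|T|=t$, then $G_T$ is $td$-regular.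

\begin{theorem}\label{thm:main}
Every $c$-edge-colored complete regular graph with $c\ge 3$ has a PC Hamiltonian cycle. Moreover, if $d\ge 2$, there are a set $T$ of at most $(c-1)/2$ colors and a PC Hamiltonian cycle whose $T$-colored edges form a maximum matching of $G_T$ that misses at most $3$ vertices.
\end{theorem}

\paragraph{The idea.} Split the colors into $T$ and the rest. A cycle whose edges alternately have colors in $T$ and not in $T$ is automatically PC, so two colors, ``$T$'' and ``not $T$'', are all one has to watch. Suppose first that $G_T$ has a perfect matching $M$. Then it suffices to find a Hamiltonian cycle that alternates between $M$ and edges with color not in $T$. Each vertex has $(c-t)d$ of the latter, and this is at least $n/2=(cd+1)/2$ as soon as $t<c/2$. So the following theorem finishes the proof in this case.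

\begin{theorem}\label{thm:alt}
Let $|V|=2m$ with $m\ge1$, let $M$ be a perfect matching on $V$, and let $B$ be a graph on $V$ containing no edge of $M$, with minimum degree $\delta(B)\ge m$. Then there is a Hamiltonian cycle on $V$ whose edges are alternately in $M$ and in $B$ (so it contains $M$).
\end{theorem}

Thus two demands compete: $T$ must contain fewer than half of the colors, yet $G_T$ must have a nearly perfect matching. Moreover, if $n$ is odd, strict alternation is impossible, and a few vertices must be treated separately. The remedy is visible in the smallest odd case with $d\ge2$.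

\begin{example}[$c=3$, $d=2$, $n=7$]
Suppose that color $1$ forms a $7$-cycle, with vertices $\mathbb Z_7$ and edges $\{i,i+1\}$. Take $T=\{1\}$ and the matching $12,\,34,\,56$, which misses the vertex $0$. At $0$ the cycle must use two edges not of color $1$, and these have to differ in color. Among the edges from $0$ to $2,3,4,5$ two have color $2$ and two have color $3$. Hence exactly one of $03,04,05$ has the same color as $02$; in particular $03$ and $04$ do not both have it. If $03$ has a color different from that of $02$, start with the PC path $1\,2\,0\,3\,4$ and close it through the remaining matching edge $56$: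
\[
 1\;2\;0\;3\;4\;6\;5\;1 .
\]
If $04$ has a color different from that of $02$, use
\[
 1\;2\;0\;4\;3\;6\;5\;1 .
\]
In both cycles three disjoint edges have color $1$, the other edges join vertices at cyclic distance $2$ or $3$ and so do not have color $1$, and the only two adjacent edges not of color $1$ are those at $0$. So the cycle is PC.
\end{example}

In general we absorb the missed vertices in a short PC path that begins and ends with matching edges, replace this path by a single artificial matching edge, and apply Theorem~\ref{thm:alt} to what is left.

Theorem~\ref{thm:alt} is proved in Section~\ref{sec:alt}. Section~\ref{sec:match} bounds the number of vertices missed by a maximum matching of a regular graph, Section~\ref{sec:close} carries out the absorption, and Section~\ref{sec:proof} chooses $T$ and treats by hand the two parameter pairs $(c,d)=(4,2),(3,2)$ not fully covered by the general argument. Section~\ref{sec:more} contains versions with weaker hypotheses and the question of sharpness.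

\section{Hamiltonian cycles through a perfect matching}\label{sec:alt}

Let $V,M,B,m$ be as in Theorem~\ref{thm:alt}; no coloring is involved in this section. We write $x\sim y$ for $xy\in B$, and ``adjacent'', ``neighbor'' and the degree $d(x)$ refer to $B$; $d_Y(x)$ is the number of neighbors of $x$ in $Y\subseteq V$, and $d_P(x)$ means $d_{V(P)}(x)$ for a path $P$. The \emph{partner} of a vertex is the other end of its $M$-edge. A vertex is not adjacent to its partner, so $m\le\delta(B)\le 2m-2$ and $m\ge 2$.

An \emph{alternating path of size $r\ge1$} is a path $v_1v_2\dots v_{2r}$ with $v_{2i-1}v_{2i}\in M$ and $v_{2i}\sim v_{2i+1}$. It begins and ends with an $M$-edge, its reversal is again an alternating path, and its vertex set is a union of $M$-edges. If also $v_{2r}\sim v_1$, it closes to an \emph{alternating cycle of size $r$}; then $r\ge2$, since $v_1v_2\in M$ is not in $B$. We must find an alternating cycle of size $m$.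

\subsection{The smallest cases, and what is difficult}

If $m=2$ and $M=\{pp',qq'\}$, then $B$ contains all pairs not in $M$, and $p\,p'\,q\,q'\,p$ is the desired cycle.

Let $m=3$ and $M=\{pp',qq',rr'\}$. Each vertex is adjacent to all but at most one of the four vertices outside its $M$-edge. So at most two of the eight pairs joining $\{p,p'\}$ to the other vertices are not in $B$, and, exchanging the roles of $qq'$ and $rr'$ if necessary, we may assume that at most one of the four pairs between $\{p,p'\}$ and $\{q,q'\}$ is not in $B$. Then $B$ contains $\{pq,p'q'\}$ or $\{pq',p'q\}$, and we get an alternating cycle $a_1b_1a_2b_2$ with $a_1b_1,a_2b_2\in M$. Let $x=r$, $y=r'$. We try to insert $xy$ into one of the $B$-edges $b_1a_2$, $b_2a_1$ of the cycle, in one of the two directions. There are four attempts. Each needs two adjacencies, for instance $b_1\sim x$ and $y\sim a_2$, and each of the eight pairs consisting of $x$ or $y$ and a vertex of the cycle occurs in exactly one attempt. At most two of these pairs are not in $B$, so some attempt succeeds.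

The bound $m$ cannot be lowered here. More generally, let $m\ge3$ be odd, let $B$ be the disjoint union of two complete graphs on $m$ vertices, and let $M$ be a perfect matching between them. Then $\delta(B)=m-1$, but an alternating Hamiltonian cycle would cross from one half to the other exactly $m$ times, an odd number, which is impossible.

The same insertion works whenever an alternating cycle of size $k=m-1$ leaves out one $M$-edge $xy$: there are $2k$ attempts, and if all fail, at least $2k$ of the $4k$ pairs between $\{x,y\}$ and the cycle are missing, so $d(x)+d(y)\le 2k<2m$. The difficulty begins when more is left out. Instead of an edge $xy$ one then wants to insert a long alternating path with ends $x,y$. But $x$ and $y$ may spend much of their degree inside that path, and if $a_1b_1\dots a_kb_k$ is the cycle, all their remaining neighbors may be among the $a_i$. Then no insertion of the whole path is possible. In this situation we will find a vertex $b_{i-1}$ whose degree is too small. For the degrees to suffice, the cycle must first be known to cover more than half of the $M$-edges, and this is where we start.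

\subsection{A Hamiltonian alternating path and a long alternating cycle}

The first lemma bounds the degrees of the ends of an alternating path inside the path when its vertex set does not span an alternating cycle.

\begin{lemma}\label{lem:noclose}
Let $P=x_1\dots x_{2l}$ be an alternating path such that no alternating cycle has vertex set $V(P)$. Put
\[
e=\#\{2\le i\le l-1:\ x_1\sim x_{2i}\},\qquad e'=\#\{2\le i\le l-1:\ x_{2l}\sim x_{2i-1}\}.
\]
Then $d_P(x_1)+d_P(x_{2l})\le (l-1)+e+e'\le 3(l-1)$.
\end{lemma}

\begin{proof}
For $l=1$ both degrees are $0$. Let $l\ge2$. Then $x_1\not\sim x_{2l}$, and $x_1x_2,\,x_{2l-1}x_{2l}\in M$ are not in $B$. So apart from the adjacencies counted by $e$ and $e'$, the only possible ones are $x_1\sim x_{2i+1}$ and $x_{2l}\sim x_{2i}$ with $1\le i\le l-1$. For a given $i$ these two do not both occur, since otherwise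
\[
x_1\,x_2\dots x_{2i}\;x_{2l}\,x_{2l-1}\dots x_{2i+1}\;x_1
\]
would be an alternating cycle on $V(P)$. So there are at most $l-1$ of them. Finally $e,e'\le l-2\le l-1$.
\end{proof}

\begin{lemma}\label{lem:path}
There is an alternating path of size $m$.
\end{lemma}

\begin{proof}
Let $Q=v_1\dots v_{2p}$ be an alternating path of maximum size $p$, and suppose $O=V\setminus V(Q)$ is nonempty. Let $R$ be a largest alternating path inside $O$, of size $\lambda$ and with ends $o,o'$; then $1\le\lambda\le p$. If $o\sim z$ for some $z\in O\setminus V(R)$, then the partner $z'$ of $z$ is also in $O\setminus V(R)$, and $z'\,z\,o\cdots o'$ is a larger path in $O$. So all neighbors of $o$ in $O$ lie on $R$ and differ from $o$ and its partner: $d_O(o)\le2\lambda-2$. Likewise $d_O(o')\le 2\lambda-2$.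

We now bound the adjacencies to $Q$ by splicing $R$ into $Q$. Let
\[
E=\{i:\ o\sim v_{2i}\}\subseteq[1,p],\qquad D=\{j:\ o'\sim v_{2j+1}\}\subseteq[0,p-1].
\]
By maximality of $p$:
\begin{itemize}
\item if $i\in E$, the path $v_1\dots v_{2i}\,o\cdots o'$ shows $i+\lambda\le p$;
\item if $j\in D$, the path $o\cdots o'\,v_{2j+1}\dots v_{2p}$ shows $\lambda+(p-j)\le p$, that is, $j\ge\lambda$;
\item if $i\in E$, $j\in D$ and $i\le j$, the path $v_1\dots v_{2i}\,o\cdots o'\,v_{2j+1}\dots v_{2p}$ shows $j-i\ge\lambda$.
\end{itemize}
Hence $D\subseteq[\lambda,p-1]$, and $D$ is disjoint from $E+\{0,\dots,\lambda-1\}$, which is contained in $[1,p-1]$. If $E\ne\emptyset$, the latter set has at least $|E|+\lambda-1$ elements (in addition to $E$ itself it contains $\max E+1,\dots,\max E+\lambda-1$), so $|D|\le(p-1)-(|E|+\lambda-1)$. If $E=\emptyset$, then $|D|\le p-\lambda$. In both cases $|E|+|D|\le p-\lambda$.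

The adjacencies to $Q$ not counted in $E$ and $D$ are $o\sim v_{2j+1}$ and $o'\sim v_{2i}$; exchanging $o$ and $o'$ gives the same bound for them. Altogether
\[
d(o)+d(o')\le 2(p-\lambda)+2(2\lambda-2)=2(p+\lambda)-4\le 2m-4,
\]
because $p+\lambda\le m$. This contradicts $\delta(B)\ge m$.
\end{proof}

\emph{From now on we suppose, for a contradiction, that there is no alternating cycle of size $m$.}

\begin{lemma}\label{lem:longcycle}
There is an alternating cycle of size at least $(m+3)/2$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:path} there is an alternating path $v_1\dots v_{2m}$, and by our assumption Lemma~\ref{lem:noclose} applies to it. With $e,e'$ as in that lemma, $2m\le d(v_1)+d(v_{2m})\le m-1+e+e'$, so $e+e'\ge m+1$. Reversing the path exchanges $e$ and $e'$, so we may assume $e\ge(m+1)/2$. Among the $e$ indices $i\in[2,m-1]$ with $v_1\sim v_{2i}$ the largest satisfies $i\ge e+1\ge(m+3)/2$, and for this $i$ the path $v_1\dots v_{2i}$ closes to an alternating cycle.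
\end{proof}

\subsection{Attaching a path to a longest cycle}

Let $C=a_1b_1a_2b_2\dots a_kb_k$ be an alternating cycle of maximum size $k$, with $a_ib_i\in M$, $b_i\sim a_{i+1}$ and indices in $\mathbb Z_k$. Let $H=V\setminus V(C)$ and $|H|=2h$. Then
\[
m=k+h,\qquad h\ge1,\qquad k>h.
\]
Here $h\ge1$ because there is no alternating cycle of size $m$, and $k>h$ because $k-h=2k-m\ge3$ by Lemma~\ref{lem:longcycle}. For $z\in H$ put
\[
\alpha(z)=\{i:\ z\sim a_i\},\qquad \beta(z)=\{i:\ z\sim b_i\}.
\]
Traversing $C$ backward interchanges the roles of the $a$'s and the $b$'s. We call this the \emph{reversal symmetry}.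

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[very thick] (150:1.4) arc (150:390:1.4);
\draw[dashed] (30:1.4) arc (30:150:1.4);
\fill (150:1.4) circle (2pt) node[left] {$b_i$};
\fill (30:1.4) circle (2pt) node[right] {$a_j$};
\draw[very thick] (-0.8,2.1) -- (0.8,2.1);
\node at (0,2.35) {$R$};
\fill (-0.8,2.1) circle (2pt) node[above] {$x$};
\fill (0.8,2.1) circle (2pt) node[above] {$y$};
\draw (150:1.4) -- (-0.8,2.1);
\draw (30:1.4) -- (0.8,2.1);
\begin{scope}[shift={(6.5,0.3)}]
\draw[very thick] (115:1.5) arc (115:-25:1.5);
\draw[very thick] (295:1.5) arc (295:155:1.5);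
\draw[dashed] (155:1.5) arc (155:115:1.5);
\draw[dashed] (-25:1.5) arc (-25:-65:1.5);
\draw (155:1.5) -- (-25:1.5);
\draw (115:1.5) -- (115:0.9);
\draw (295:1.5) -- (295:0.9);
\draw[very thick] (115:0.9) -- (295:0.9);
\fill (155:1.5) circle (2pt) node[left] {$b_{i-1}$};
\fill (115:1.5) circle (2pt) node[above] {$a_i$};
\fill (-25:1.5) circle (2pt) node[right] {$b_{j-1}$};
\fill (295:1.5) circle (2pt) node[below] {$a_j$};
\fill (115:0.9) circle (2pt) node[right] {$x$};
\fill (295:0.9) circle (2pt) node[left] {$y$};
\node at (0.05,0.42) {$R$};
\end{scope}
\end{tikzpicture}
\caption{Two ways to enlarge an alternating cycle (the circle, traversed clockwise) by an alternating path $R$ with ends $x,y$ outside it. Thick: $R$ and the segments of the cycle that are kept. Thin: added edges of $B$. Dashed: deleted parts. Left (insertion): $b_i\sim x$ and $y\sim a_j$, and the part between $b_i$ and $a_j$ has fewer $M$-edges than $R$. Right (crossing): $x\sim a_i$, $y\sim a_j$ and $b_{i-1}\sim b_{j-1}$; only two edges of $B$ are deleted.}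
\label{fig:moves}
\end{figure}

The next lemma contains the two exchanges we use; see Figure~\ref{fig:moves}.

\begin{lemma}\label{lem:moves}
Let $R$ be an alternating path of size $\lambda$ in $H$ with ends $x,y$.
\begin{enumerate}
\item[(i)] If $i\in\beta(x)$ and $j\in\alpha(y)$, then $j\notin i+\{1,\dots,\lambda\}$.
\item[(ii)] If $\beta(x)$ and $\alpha(y)$ are both nonempty, then $|\beta(x)|+|\alpha(y)|\le k-\lambda+1$.
\item[(iii)] If $i\in\alpha(x)$, $j\in\alpha(y)$ and $i\ne j$, then $b_{i-1}\not\sim b_{j-1}$.
\end{enumerate}
The same holds with $x$ and $y$ exchanged.
\end{lemma}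

\begin{proof}
(i) Suppose $j=i+1+s$ with $0\le s\le\lambda-1$. As $\lambda\le h<k$, we have $s<k-1$, so the part of $C$ strictly between $b_i$ and $a_j$ contains exactly $s$ edges of $M$. Replace it by $R$, using $b_i\sim x$ and $y\sim a_j$. The result is an alternating cycle of size $k-s+\lambda>k$, a contradiction.

(ii) Let $U_r=\beta(x)+\{1,\dots,r\}\subseteq\mathbb Z_k$. By (i), $U_\lambda$ misses the nonempty set $\alpha(y)$, so $U_\lambda\ne\mathbb Z_k$. We have $|U_1|=|\beta(x)|$ and $U_{r+1}=U_r\cup(U_r+1)$. If $U_{r+1}=U_r$ for some $r<\lambda$, then the nonempty set $U_r$ is closed under adding $1$ and equals $\mathbb Z_k$, which is impossible since $U_r\subseteq U_\lambda$. So $|U_\lambda|\ge|\beta(x)|+\lambda-1$, and $|\alpha(y)|\le k-|U_\lambda|$ gives the claim.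

(iii) Suppose $b_{i-1}\sim b_{j-1}$. Deleting $b_{i-1}a_i$ and $b_{j-1}a_j$ from $C$ leaves two arcs, $a_i\dots b_{j-1}$ and $a_j\dots b_{i-1}$, each beginning and ending with an $M$-edge. Then
\[
b_{j-1}\cdots a_i\;x\cdots y\;a_j\cdots b_{i-1}\;b_{j-1}
\]
is an alternating cycle of size $k+\lambda$, a contradiction.

The reversal of $R$ has ends $y,x$, which gives the last statement.
\end{proof}

We use these exchanges with largest paths in $H$, because their ends have few neighbors in $H$. Let $l$ be the maximum size of an alternating path in $H$; so $1\le l\le h<k$. If $P$ is an alternating path of size $l$ in $H$ with an end $x$, then, as in the proof of Lemma~\ref{lem:path}, a neighbor of $x$ in $H\setminus V(P)$ would yield a larger path. Hence $x$ has no neighbor in $H\setminus V(P)$, and $d_H(x)=d_P(x)\le2l-2$. As $d(x)\ge m=k+h$,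
\begin{equation}\label{eq:ends}
|\alpha(x)|+|\beta(x)|\ \ge\ k+h-2l+2\ \ge\ k-l+2\ >\ 0 .
\end{equation}

\begin{lemma}\label{lem:types}
Let $P$ be an alternating path of size $l$ in $H$, with ends $x,y$. Then either $\beta(x)=\beta(y)=\emptyset$ (\emph{type $a$}) or $\alpha(x)=\alpha(y)=\emptyset$ (\emph{type $b$}), but not both.
\end{lemma}

\begin{proof}
By \eqref{eq:ends}, not both. Suppose all four sets are nonempty. Lemma~\ref{lem:moves}(ii), applied to $\beta(x),\alpha(y)$ and to $\beta(y),\alpha(x)$, gives
\[
d(x)+d(y)\le 2(k-l+1)+2(2l-2)=2k+2l-2<2m,
\]
a contradiction. So one of the sets is empty, and by the reversal symmetry and exchange of $x,y$ we may assume $\beta(x)=\emptyset$. Then $\alpha(x)\ne\emptyset$ by \eqref{eq:ends}. If $\beta(y)\neq\emptyset$, Lemma~\ref{lem:moves}(ii) gives $|\alpha(x)|\le k-l+1-|\beta(y)|\le k-l$, hence $d(x)\le (k-l)+(2l-2)<k+h=m$, a contradiction. So $\beta(y)=\emptyset$.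
\end{proof}

This is the situation announced above: insertion of $P$ is impossible because its ends see only one side of $C$. Now the crossing (iii) takes over. In type $a$, a vertex $b_{i-1}$ with $i\in\alpha(x)$ is not adjacent to any $b_{j-1}$ with $j\in\alpha(y)$. This costs it so many neighbors that it must have some on $P$.

\begin{lemma}\label{lem:count}
Let $P$ be an alternating path of size $l$ in $H$, of type $a$, with ends $x,y$. For every $i\in\alpha(x)$ the vertex $b_{i-1}$ has a neighbor in $V(P)$.
\end{lemma}

\begin{proof}
Suppose $b_{i-1}$ has no neighbor in $V(P)$. It has at most $k-1$ neighbors among the $a$'s, because it is not adjacent to its partner $a_{i-1}$. Among the $b$'s it is not adjacent to any $b_{j-1}$ with $j\in\alpha(y)$: for $j\ne i$ by Lemma~\ref{lem:moves}(iii), and for $j=i$ trivially. As $\beta(y)=\emptyset$, \eqref{eq:ends} gives $|\alpha(y)|\ge k+h-2l+2$, so it has at most $k-|\alpha(y)|\le 2l-h-2$ neighbors among the $b$'s. Finally it has at most $2(h-l)$ neighbors in $H\setminus V(P)$. In total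
\[
d(b_{i-1})\le (k-1)+(2l-h-2)+2(h-l)=k+h-3<m,
\]
a contradiction.
\end{proof}

\subsection{Completion of the proof of Theorem~\ref{thm:alt}}

It remains to contradict Lemma~\ref{lem:count}, that is, to exclude all neighbors of some $b_{i-1}$ on $P$. If $V(P)$ does not span an alternating cycle, the ends of $P$ have few neighbors on $P$ by Lemma~\ref{lem:noclose}; then $\alpha(x)$ and $\alpha(y)$ intersect, and for an index $i$ in both of them, inserting subpaths of $P$ does the job. If $V(P)$ spans an alternating cycle, then \emph{every} vertex of $P$ is an end of a largest path, and the types of these paths decide.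

\medskip
\noindent\textbf{Case 1: for some alternating path $P=x_1\dots x_{2l}$ of size $l$ in $H$, no alternating cycle has vertex set $V(P)$.} By the reversal symmetry let $P$ be of type $a$. Lemma~\ref{lem:noclose} bounds the neighbors of $x_1,x_{2l}$ on $P$, and they have no other neighbors in $H$, so
\[
|\alpha(x_1)|+|\alpha(x_{2l})|\ \ge\ 2(k+h)-3(l-1)\ >\ k,
\]
where the last step uses $k+2h>3h\ge3l$. So there is $i\in\alpha(x_1)\cap\alpha(x_{2l})$. We claim that $b_{i-1}$ has no neighbor on $P$, contrary to Lemma~\ref{lem:count}.
\begin{itemize}
\item If $b_{i-1}\sim x_{2s}$, then $i-1\in\beta(x_{2s})$ and $i\in\alpha(x_1)$, which contradicts Lemma~\ref{lem:moves}(i) for the alternating path $x_1\dots x_{2s}$.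
\item If $b_{i-1}\sim x_{2s-1}$, then $i-1\in\beta(x_{2s-1})$ and $i\in\alpha(x_{2l})$, which contradicts Lemma~\ref{lem:moves}(i) for the alternating path $x_{2s-1}\dots x_{2l}$.
\end{itemize}

\medskip
\noindent\textbf{Case 2: for some alternating path $P$ of size $l$ in $H$ there is an alternating cycle $C'$ with vertex set $V(P)$.} Then $l\ge2$. Write $C'=x_1x_2\dots x_{2l}$ with $x_{2s-1}x_{2s}\in M$ and indices modulo $2l$. For each $s\in\mathbb Z_l$, going along $C'$ from $x_{2s+1}$ forward to $x_{2s}$ gives an alternating path of size $l$ on $V(P)$. So \eqref{eq:ends} and Lemma~\ref{lem:types} apply to each pair $f_s=(x_{2s},x_{2s+1})$ of ends, and each $f_s$ has a type, $a$ or $b$.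

Suppose both types occur. Then, going around, there is $s\in\mathbb Z_l$ such that $f_{s-1}=(x_{2s-2},x_{2s-1})$ is of type $b$ and $f_s=(x_{2s},x_{2s+1})$ is of type $a$. The part of $C'$ from $x_{2s+1}$ forward to $x_{2s-2}$, which omits only $x_{2s-1}$ and $x_{2s}$, is an alternating path of size $l-1\ge1$. By \eqref{eq:ends} and the types, $|\beta(x_{2s-2})|$ and $|\alpha(x_{2s+1})|$ are both at least $k-l+2>0$. But Lemma~\ref{lem:moves}(ii), with $\lambda=l-1$, says that their sum is at most $k-l+2$, a contradiction.

So all pairs have the same type, by the reversal symmetry type $a$. Every vertex of $V(P)$ belongs to some $f_s$, so no vertex of $V(P)$ is adjacent to any $b_i$. But Lemma~\ref{lem:count}, applied to the path $x_1\dots x_{2l}$ and any $i\in\alpha(x_1)$, which exists by \eqref{eq:ends}, says that $b_{i-1}$ has a neighbor in $V(P)$, a contradiction.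

\medskip
Cases 1 and 2 are exhaustive, so an alternating cycle of size $m$ exists. This proves Theorem~\ref{thm:alt}. \qed

\section{Matchings in regular graphs}\label{sec:match}

For a graph $G$ let $\operatorname{def}(G)$ be the number of vertices missed by a maximum matching. The Tutte--Berge formula states
\[
\operatorname{def}(G)=\max_{S\subseteq V(G)}\bigl(o(G-S)-|S|\bigr),
\]
where $o(G-S)$ is the number of components of $G-S$ with an odd number of vertices.

\begin{lemma}\label{lem:def}
Let $G$ be an $r$-regular graph on $n$ vertices, $r\ge1$, and let $q=\lfloor n/(r+1)\rfloor$. Then $\operatorname{def}(G)\equiv n\pmod 2$ and $\operatorname{def}(G)\le q$. If $r$ is odd, then $\operatorname{def}(G)\le\max(0,q-1)$.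
\end{lemma}

\begin{proof}
A matching covers an even number of vertices, whence the congruence. Fix $S\subseteq V(G)$. Let $q_s$ be the number of odd components of $G-S$ of order at most $r$, and $q_b$ the number of those of order at least $r+1$. Components are disjoint, so $q_b\le q$. In a component of order $s\le r$ each vertex has at most $s-1$ neighbors inside the component. So this component sends at least $s(r-s+1)$ edges to $S$, and $s(r-s+1)\ge r$ because $s(r-s+1)-r=(s-1)(r-s)\ge0$. As $S$ receives at most $r|S|$ edges, $q_s\le|S|$, and $o(G-S)-|S|\le q_b\le q$.

Let $r$ be odd. For an odd component $K$, the number of edges from $K$ to $S$ is $r|K|$ minus twice the number of edges inside $K$. It is odd, hence at least $1$. So $rq_s+q_b\le r|S|$. If $q_b\ge1$, this gives $q_s\le|S|-1$ and $o(G-S)-|S|\le q_b-1\le q-1$. If $q_b=0$, then $o(G-S)-|S|=q_s-|S|\le0$.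
\end{proof}

\section{Absorbing the missed vertices}\label{sec:close}

The next lemma is the reduction illustrated by the example in Section~\ref{sec:intro}. It does not require regularity, and we shall use it again in Section~\ref{sec:more}.

\begin{lemma}\label{lem:close}
Let $K_n$ be edge-colored arbitrarily, let $T$ be a set of colors, and let $M_0$ be a matching of $G_T$ that misses exactly the vertices $v_1,\dots,v_u$, $u\ge1$. Let $aa'$ and $bb'$ be two different edges of $M_0$ such that
\[
W=a'\;a\;v_1\cdots v_u\;b\;b'
\]
is a PC path in which only $a'a$ and $bb'$ have colors in $T$. If every vertex is incident with at least $(n+u+2)/2$ edges of color not in $T$, then there is a PC Hamiltonian cycle whose $T$-colored edges are exactly the edges of $M_0$.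
\end{lemma}

\begin{proof}
Let $V_0=V\setminus\{a,v_1,\dots,v_u,b\}$, where $V$ is the vertex set of $K_n$. Then $|V_0|=n-u-2$ is even, and $a',b'\in V_0$. Let
\[
M=(M_0\setminus\{aa',bb'\})\cup\{a'b'\},
\]
a perfect matching on $V_0$, and let $B$ consist of all edges inside $V_0$ with color not in $T$, except $a'b'$. Then $B$ contains no edge of $M$.

A vertex of $V_0\setminus\{a',b'\}$ loses at most $u+2$ of its edges with color not in $T$, namely those to the removed vertices. The vertex $a'$ loses at most $u+1$ in this way, as $a'a$ has its color in $T$, and possibly also $a'b'$; the same holds for $b'$. So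
\[
\delta(B)\ge\frac{n+u+2}2-(u+2)=\frac{n-u-2}2=\frac{|V_0|}2 .
\]
By Theorem~\ref{thm:alt} there is a Hamiltonian cycle on $V_0$ alternating between $M$ and $B$. Replace its edge $a'b'$ by $W$. The result is a Hamiltonian cycle of $K_n$. At each vertex of $V_0$ one of its two edges is in $M_0$ and the other is in $B$, so one color is in $T$ and the other is not. At the inner vertices of $W$ the cycle is PC because $W$ is. Its $T$-colored edges are those of $M_0\setminus\{aa',bb'\}$ together with $aa'$ and $bb'$.
\end{proof}

\begin{proposition}\label{prop:key}
In a $c$-edge-colored complete regular graph with $d\ge2$, let $T$ be a set of $t\ge1$ colors and let $u=\operatorname{def}(G_T)\le3$. Assume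
\[
(c-2t)d\ge1\ \text{ if }u=0,\qquad (c-2t)d\ge u+3\ \text{ if }1\le u\le3 .
\]
Then there is a PC Hamiltonian cycle whose $T$-colored edges form a maximum matching of $G_T$.
\end{proposition}

\begin{proof}
Every vertex is incident with exactly $(c-t)d$ edges of color not in $T$. The assumption implies $c\ge2t+1$, so $c-t\ge2$, and $(c-t-1)d\ge(c-2t)d$ as $t\ge1$.

Let $u=0$. Let $M$ be a perfect matching of $G_T$ and $B$ the graph of all edges with color not in $T$. Then $\delta(B)=(c-t)d\ge(cd+1)/2=n/2$, since this is equivalent to $(c-2t)d\ge1$. The alternating Hamiltonian cycle of Theorem~\ref{thm:alt} is PC, and its $T$-colored edges are those of $M$.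

Let $1\le u\le3$. The degree condition of Lemma~\ref{lem:close} holds, because $(c-t)d\ge(cd+1+u+2)/2$ is equivalent to $(c-2t)d\ge u+3$. So we only need a maximum matching $M_0$ of $G_T$ and a path $W$ as in that lemma. Let $v_1,\dots,v_u$ be the vertices missed by $M_0$, and let $z'$ denote the $M_0$-partner of a covered vertex $z$. By maximality, $\chi(v_iv_j)\notin T$.

\emph{The inner part of $W$.} For $u\le2$ the path $v_1\cdots v_u$ has at most one edge. For $u=3$ we need $\chi(v_1v_2)\ne \chi(v_2v_3)$, and we claim that $M_0$ and the labeling can be chosen in this way. Otherwise the missed vertices of every maximum matching of $G_T$ form a monochromatic triangle. Let $j$ be the color of the triangle $v_1v_2v_3$. Each of the $td$ neighbors $g$ of $v_1$ in $G_T$ is covered by $M_0$, and replacing $gg'$ by $v_1g$ gives a maximum matching that misses $g',v_2,v_3$. So $\chi(g'v_2)=\chi(v_2v_3)=j$. The vertices $g'$ are distinct and different from $v_1,v_2,v_3$. So $v_2$ is incident with at least $td+2>d$ edges of color $j$, a contradiction.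

\emph{The choice of $a,b$ for $u=1$.} Fix two colors $j_1\ne j_2$ not in $T$. Take $a$ with $\chi(av_1)=j_1$ and then $b\ne a'$ with $\chi(bv_1)=j_2$; the latter is possible because there are $d\ge2$ candidates. Since $j_1\neq j_2$, also $b\ne a$.

\emph{The choice of $a,b$ for $u=2,3$.} Take $a\notin\{v_1,\dots,v_u\}$ with $\chi(av_1)\notin T\cup\{\chi(v_1v_2)\}$. Since $\chi(v_1v_2)\notin T$, the color condition is satisfied by $(c-t-1)d\ge u+3$ vertices; $v_2$ is not among them, so at most one of them, $v_3$ in the case $u=3$, has to be avoided. Then take $b\notin\{v_1,\dots,v_u,a,a'\}$ with $\chi(bv_u)\notin T\cup\{\chi(v_{u-1}v_u)\}$. Again there are at least $u+3\geq 5$ vertices satisfying the color condition; $v_{u-1}$ is not among them, and at most three have to be avoided, namely $a$, $a'$ and, if $u=3$, $v_1$.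

In all cases $a,b$ are covered by $M_0$, the edges $aa',bb'$ are different, and $W=a'\,a\,v_1\cdots v_u\,b\,b'$ is PC with only $a'a$ and $bb'$ colored from $T$. Lemma~\ref{lem:close} completes the proof.
\end{proof}

\section{Choosing the colors: proof of Theorem~\ref{thm:main}}\label{sec:proof}

For $d=1$ any two adjacent edges have different colors, and $n=c+1\ge4$, so every Hamiltonian cycle is PC. Let $d\ge2$.

We look for $t$ such that Proposition~\ref{prop:key} applies to a set $T$ of $t$ colors. Large $t$ makes $\operatorname{def}(G_T)$ small by Lemma~\ref{lem:def}, with $r=td$ and $q=\lfloor n/(td+1)\rfloor$. On the other hand the \emph{margin} $(c-2t)d$ has to be at least $1$, or at least $u+3$ if $u=\operatorname{def}(G_T)>0$. So we take $t$ only slightly smaller than $c/2$. The condition $c\ge3$ enters here: it makes $t\ge1$ and $c-2t\ge1$ compatible. In all cases below $t\le(c-1)/2$ and $u\le3$, as Theorem~\ref{thm:main} asserts.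

Since color classes are $d$-regular on $n$ vertices, $nd$ is even. If $d$ is odd, then $n=cd+1$ is even and $c$ is odd. If $d$ is even, then $n$ is odd. By Lemma~\ref{lem:def}, $u\equiv n\pmod2$.

\subsection*{$d$ odd}

Here $c$ is odd, $d\ge3$, and $u$ is even. We want $td$ odd, in order to use the better bound of Lemma~\ref{lem:def}.

\begin{itemize}
\item $c\equiv3\pmod4$. Take $t=(c-1)/2$, which is odd. Then $n=(2t+1)d+1<3(td+1)$, so $q\le2$ and $u\le1$. Hence $u=0$. The margin is $d\ge1$.
\item $c\equiv1\pmod4$, so $c\ge5$. Now $(c-1)/2$ is even; with this $t$ we could only conclude $u\le2$, and for $u=2$ the margin $d$ would be too small when $d=3$. Instead take $t=(c-3)/2$, which is odd. Then $n=(2t+3)d+1<5(td+1)$, so $q\le4$, $u\le3$ and $u\in\{0,2\}$. The margin is $3d\ge9\ge5$.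
\end{itemize}

\subsection*{$d$ even}

Here $u$ is odd.

\begin{itemize}
\item $c\ge6$ even. Take $t=(c-2)/2\ge2$. Then $n=(2t+2)d+1<3(td+1)$, so $q\le2$ and $u=1$. The margin is $2d\ge4$.
\item $c=4$. Take $t=1$. Then $n=4d+1<4(d+1)$, so $q\le3$ and $u\in\{1,3\}$. The margin $2d\ge4$ suffices if $u=1$. If $u=3$, margin $6$ is needed, which we have for $d\ge4$. So the only case left is that $d=2$ and all four color classes have deficiency $3$ (otherwise let $T$ consist of a color of deficiency $1$).
\item $c$ odd, $d\ge4$. Take $t=(c-1)/2$. Then $n=(2t+1)d+1<3(td+1)$, so $q\le2$ and $u=1$. The margin is $d\ge4$.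
\item $c\ge5$ odd, $d=2$. Take $t=(c-3)/2\ge1$. Then $n=4t+7<4(2t+1)$, so $q\le3$ and $u\in\{1,3\}$. The margin is $6$, which suffices in both cases.
\item $c=3$, $d=2$. Only $t=1$ is possible, and since $u\ge1$, its margin $2$ is too small.
\end{itemize}

The two remaining cases follow, with $T=\{1\}$.

\subsection*{The case $c=4$, $d=2$, all color classes of deficiency $3$}

Here $n=9$. Each color class is a disjoint union of cycles, and its deficiency is the number of its odd cycles. Three disjoint odd cycles on at most $9$ vertices are three triangles, so each color class consists of three disjoint triangles. Let $K_1,K_2,K_3$ be the triangles of color $1$. A triangle of another color $j$ contains at most one, hence exactly one, vertex of each $K_i$. Therefore each vertex $v\in K_i$ sends to each $K_{i'}$, $i'\ne i$, exactly one edge of each of the colors $2,3,4$.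

Fix $v_2\in K_2$ and choose $v_1\in K_1$, $v_3\in K_3$ with $\chi(v_1v_2)\ne \chi(v_2v_3)$. Write $K_2\setminus\{v_2\}=\{a,a'\}$ and $K_3\setminus\{v_3\}=\{p,p'\}$. The two edges from $v_3$ to $K_1\setminus\{v_1\}$ have different colors, so we can write $K_1\setminus\{v_1\}=\{b,b'\}$ with $\chi(v_3b)\ne \chi(v_2v_3)$. Also $\chi(v_1a)\ne \chi(v_1v_2)$, as both edges go from $v_1$ to $K_2$. Consider the Hamiltonian cycle
\[
a'\;a\;v_1\;v_2\;v_3\;b\;b'\;p\;p'\;a' .
\]
Its edges $a'a$, $bb'$, $pp'$ have color $1$. All others join different triangles $K_i$ and so do not have color $1$. Two consecutive edges not of color $1$ occur only at $v_1,v_2,v_3$, where the colors differ by our choices. So the cycle is PC. Its three edges of color $1$ form a maximum matching of the color class, missing three vertices.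

\subsection*{The case $c=3$, $d=2$}

Here $n=7$, and each color class is a $7$-cycle or the disjoint union $C_3\cup C_4$. In both cases a maximum matching has three edges and misses one vertex.

If some class is a $7$-cycle, we may assume it has color $1$, and the example in Section~\ref{sec:intro} gives a PC Hamiltonian cycle with exactly three edges of color $1$, which are disjoint.

Now let all classes be of the form $C_3\cup C_4$. Let color $1$ consist of the triangle $xyz$ and the $4$-cycle $pqrs$. Each of $x,y,z$ sends two edges of color $2$ and two of color $3$ to $\{p,q,r,s\}$. So color $2$ has $6$ edges between $\{x,y,z\}$ and $\{p,q,r,s\}$, out of $7$ in total, and the seventh must be one of the diagonals $pr,qs$. The same holds for color $3$. Say $pr$ has color $2$ and $qs$ has color $3$. The triangle of color $2$ uses $pr$, because the other edges of color $2$ form a bipartite graph. Its third vertex is not $q$ or $s$, since $pq$ and $ps$ have color $1$; say it is $x$. Then the $4$-cycle of color $2$ has vertices $y,z,q,s$ and avoids $yz$ and $qs$, which have colors $1$ and $3$; so it is $yqzs$. All remaining edges have color $3$, namely $xq,xs,qs,yp,yr,zp,zr$.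 The Hamiltonian cycle
\[
x\;p\;q\;y\;z\;r\;s\;x
\]
has, in this order, the colors $2,1,2,1,3,1,3$, hence is PC. Its edges of color $1$ are $pq$, $yz$, $rs$, a maximum matching of the color class.

This completes the proof of Theorem~\ref{thm:main}. In particular the conjecture is true. \qed

\section{One regular part is enough}\label{sec:more}

The proof used regularity mainly to find a large matching in $G_T$ and to count the edges of color not in $T$. When at most one vertex is missed, these are the essential ingredients, and we record what this gives.

\begin{theorem}\label{thm:general}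
Let $K_n$ be edge-colored arbitrarily, and let $T$ be a set of colors.
\begin{enumerate}
\item[(1)] ($n$ even) If $G_T$ has a perfect matching and every vertex is incident with at least $n/2$ edges of color not in $T$, then there is a PC Hamiltonian cycle alternating between colors in $T$ and colors not in $T$. It may be chosen to contain any prescribed perfect matching of $G_T$.
\item[(2)] ($n$ odd) If $G_T$ has a matching $M_0$ missing exactly one vertex $v$, every vertex is incident with at least $(n+3)/2$ edges of color not in $T$, and these edges at $v$ are not all of one color, then there is a PC Hamiltonian cycle whose $T$-colored edges are exactly the edges of $M_0$.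
\end{enumerate}
\end{theorem}

\begin{proof}
(1) Apply Theorem~\ref{thm:alt} to the given matching $M$ and the graph $B$ of all edges with color not in $T$.

(2) From $(n+3)/2\le n-1$ we get $n\ge5$ and $(n+3)/2\ge4$. Let $z'$ denote the $M_0$-partner of $z\ne v$. Call $w$ \emph{good} if $\chi(vw)\notin T$; there are at least four good vertices. By assumption there are good $a,b$ with $\chi(va)\ne \chi(vb)$. If $b=a'$, take a third good vertex $w$. Its color $\chi(vw)$ differs from $\chi(va)$ or from $\chi(vb)$, and we replace the pair $\{a,b\}$ by $\{a,w\}$ or $\{b,w\}$ accordingly, which is not an edge of $M_0$. So we may assume $b\ne a'$. Then $W=a'\,a\,v\,b\,b'$ satisfies the hypotheses of Lemma~\ref{lem:close} with $u=1$, and $(n+u+2)/2=(n+3)/2$.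
\end{proof}

\begin{corollary}\label{cor:one}
Let $K_n$ be edge-colored so that color class $1$ is $d$-regular, $d\ge(n-1)/3$, the other colors being arbitrary.
\begin{enumerate}
\item[(1)] If $n$ is even, $d$ is odd and $d\le n/2-1$, there is a PC Hamiltonian cycle in which every second edge has color $1$.
\item[(2)] If $n$ is odd, $d\le(n-5)/2$ and every vertex is incident with at least two colors other than $1$, there is a PC Hamiltonian cycle with exactly $(n-1)/2$ edges of color $1$.
\end{enumerate}
\end{corollary}

\begin{proof}
We have $d\ge1$ in both parts: in (1) because $d$ is odd, and in (2) because $d\le(n-5)/2$ forces $n\ge5$. Since $n\le3d+1<3(d+1)$, we have $q\le2$ in Lemma~\ref{lem:def} for the color class $1$. So its deficiency is at most $1$, hence $0$ by parity, in (1), where $d$ is odd and $n$ is even; and it is at most $2$, hence $1$ by parity, in (2). Each vertex is incident with $n-1-d$ edges of other colors, and $n-1-d\ge n/2$ in (1) and $n-1-d\ge(n+3)/2$ in (2). Apply Theorem~\ref{thm:general} with $T=\{1\}$.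
\end{proof}

\paragraph{Sharpness.} The condition $c\ge3$ in Theorem~\ref{thm:main} is necessary, as we saw in Section~\ref{sec:intro}: for $c=2$ no complete regular graph has a PC Hamiltonian cycle. The bound $m$ in Theorem~\ref{thm:alt} is best possible for every odd $m\ge3$ by the example of two complete graphs in Section~\ref{sec:alt}. The same example shows that $n/2$ in Theorem~\ref{thm:general}(1) is best possible whenever $m=n/2\ge3$ is odd. Split the vertices of $K_n$ into two sets of size $m$, give color $1$ to all edges between them and color $2$ to all edges inside them, and let $T=\{1\}$. Then $G_T=K_{m,m}$ has perfect matchings and each vertex is incident with $n/2-1$ edges of color $2$. But a PC Hamiltonian cycle would alternate between the two colors and so have exactly $m$ edges between the two sets, an odd number, which is impossible.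

\begin{thebibliography}{9}
\bibitem{source} \emph{Cycles and paths in edge-colored graphs with given degrees}, \texttt{https://www.lri.fr/\%7Eyannis/cyclespaths.pdf}.
\end{thebibliography}

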